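# The monomial ideal and the power ideal of a graph: equality of graded Betti numbers

Throughout, $\mathbb K$ is a field of characteristic zero, $R=\mathbb K[x_1,\dots,x_n]$ with $\deg x_i=1$, and all graphs are undirected, possibly with multiple edges, without loops.

## 1. A triangle with one doubled edge

Let $\Delta$ be the graph on the vertices $0,1,2$ with one edge $01$, one edge $02$ and two edges $12$. For each nonempty $I\subseteq\{1,2\}$ we look at the edges that leave $I$. From $I=\{1\}$ three edges leave, all at the vertex $1$. From $I=\{2\}$ three edges leave, all at $2$. From $I=\{1,2\}$ two edges leave, one at $1$ and one at $2$. We record this in two ways: as a monomial, where $x_i$ is raised to the number of leaving edges at $i$, and as a power of a linear form, where $\sum_{i\in I}x_i$ is raised to the total number of leaving edges. This gives two ideals of $\mathbb K[x_1,x_2]$: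
$$I_\Delta=\langle x_1^3,\ x_2^3,\ x_1x_2\rangle,\qquad J_\Delta=\langle x_1^3,\ x_2^3,\ (x_1+x_2)^2\rangle .$$

The quotient $R/I_\Delta$ has basis $1,x_1,x_2,x_1^2,x_2^2$, so its Hilbert series is $1+2t+2t^2$. For $J_\Delta$, write $q=(x_1+x_2)^2$. In degree $2$ the quotient has dimension $3-1=2$. In degree $3$, modulo $x_1^3$ and $x_2^3$,
$$x_1q\equiv 2x_1^2x_2+x_1x_2^2,\qquad x_2q\equiv x_1^2x_2+2x_1x_2^2 ,$$
and the determinant of this system is $3\neq0$. So $J_\Delta$ contains every cubic, and $R/J_\Delta$ also has Hilbert series $1+2t+2t^2$. The common dimension $5$ is the number of spanning trees of $\Delta$: one tree $\{01,02\}$, and two trees each for $01$ or $02$ together with one of the edges $12$.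

Next the resolutions. Recall that the graded Betti number $\beta_{i,d}(M)=\dim_{\mathbb K}\mathrm{Tor}^R_i(M,\mathbb K)_d$ is the number of generators of degree $d$ in the $i$-th module of a minimal graded free resolution of $M$, and that the Hilbert series of $M$ is $(1-t)^{-n}\sum_{i,d}(-1)^i\beta_{i,d}(M)t^d$. Both ideals need one generator in degree $2$. It spans a $2$-dimensional space in degree $3$, all $4$ dimensions of $R_3$ lie in the ideal, so two generators of degree $3$ are needed, and no more generators in higher degree. So $\beta_{1,2}=1$ and $\beta_{1,3}=2$ for both quotients. The resolutions have length at most $2$, and $(1-t)^2(1+2t+2t^2)=1-t^2-2t^3+2t^4$ forces $\beta_{2,4}=2$ and no other $\beta_{2,d}$. The two ideals are different ($x_1x_2\notin J_\Delta$), yet they have the same graded Betti numbers.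

Here is the general construction. Let $G$ be a graph on $\{0,1,\dots,n\}$. For nonempty $I\subseteq\{1,\dots,n\}$ and $i\in I$ let $d_I(i)$ be the number of edges joining $i$ to a vertex outside $I$, and $D_I=\sum_{i\in I}d_I(i)$. Put
$$m_I=\prod_{i\in I}x_i^{d_I(i)},\qquad p_I=\Big(\sum_{i\in I}x_i\Big)^{D_I},\qquad I_G=\langle m_I\rangle_{I\ne\emptyset},\qquad J_G=\langle p_I\rangle_{I\neq\emptyset}.$$
It is known (Postnikov–Shapiro) that $R/I_G$ and $R/J_G$ have the same Hilbert series, and that their common dimension is the number of spanning trees of $G$. What we saw for $\Delta$ is an instance of the following statement, quoted from [PS04] in the text "Ideals of Powers of Linear Forms".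

**Conjecture [PS04].** For any graph $G$, $I_G$ and $J_G$ have the same graded Betti numbers.

These notes prove it. If $G$ is disconnected, let $I$ be the vertex set of a component not containing $0$. Then $D_I=0$, $m_I=p_I=1$, and $I_G=J_G=R$; there is nothing to prove. **From now on $G$ is connected**, with edge set $E$.

**Definition.** A *connected partition* $\Pi$ of $\{0,\dots,n\}$ is a partition whose blocks induce connected subgraphs of $G$. The loopless multigraph $G/\Pi$ has the blocks as vertices, and its edges are the edges of $G$ joining different blocks; $c(\Pi)$ is their number. Let $a(G/\Pi)$ be the number of acyclic orientations of $G/\Pi$ whose unique source is the block of $0$.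

**Theorem A.** For connected $G$ and all $i,d$,
$$\beta_{i,d}(R/I_G)=\beta_{i,d}(R/J_G)=\sum_{\substack{\Pi\text{ connected}\\ |\Pi|=i+1,\ c(\Pi)=d}}a(G/\Pi).$$
In particular the conjecture holds for every graph.

We try the formula on three small cases.

For $\Delta$: the partition into one block gives $\beta_{0,0}=1$. The two-block partitions $\{0\}\{12\}$, $\{01\}\{2\}$, $\{02\}\{1\}$ have $c=2,3,3$ and one orientation each. The three-block partition has $c=4$; both edges at $0$ point away from $0$, the two edges $12$ must be parallel to each other to avoid a cycle, and either direction works, so $a=2$. This matches the computation above.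

For $n=1$ and $k\ge1$ edges $01$: both ideals are $\langle x_1^k\rangle$, with $\beta_{0,0}=\beta_{1,k}=1$, as the formula says.

For a tree: root it at $0$ and let $I$ be a vertex $j$ with all its descendants. One edge leaves $I$, at $j$, so $m_I=x_j$ and $p_I=\sum_{i\in I}x_i$. Hence both ideals are $\langle x_1,\dots,x_n\rangle$ (the second by triangularity), and $\beta_{i,i}=\binom ni$. In the formula, a connected partition with $i+1$ blocks amounts to a choice of $i$ edges to cut; then $c=i$ and $a=1$.

## 2. What Hilbert series and initial ideals do not see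

Since the Hilbert series agree, we know the alternating sums $\sum_i(-1)^i\beta_{i,d}$ agree. This is not enough in general. The ideals $\langle x^2,y^2\rangle$ and $\langle x^2,xy,y^3\rangle$ of $\mathbb K[x,y]$ both have quotients with Hilbert series $1+2t+t^2$. The first is generated in degree $2$; the second needs a generator of degree $3$, compensated by a syzygy of degree $3$ between $x^2$ and $xy$.

A natural next try is to degenerate $J_G$ to $I_G$. If $I_G$ were the initial ideal of $J_G$ for some monomial order, semicontinuity would give $\beta_{i,d}(R/I_G)\ge\beta_{i,d}(R/J_G)$. This stops already at $\Delta$. Up to scalars the only element of $J_\Delta$ of degree $2$ is $x_1^2+2x_1x_2+x_2^2$. Every monomial order puts either $x_1^2$ or $x_2^2$ above $x_1x_2$, so its leading monomial is never $x_1x_2$, and $I_\Delta$ is not an initial ideal of $J_\Delta$.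

So we do not compare the two ideals. We compute the Betti numbers of each and find the same combinatorial number. The monomial side is a cellular resolution. The power side is the long part, and there we work with arbitrary vector configurations.

## 3. A cellular resolution of $I_G$

The purpose of this section is to build a polytopal complex $Y$, with a monomial on each cell, whose cellular chain complex is a minimal free resolution of $R/I_G$.

**Step 1: the cones.** *This step cuts $\mathbb R^n$ into cones indexed by oriented partitions.* For $\xi\in\mathbb R^n$ put $\xi_0=0$ and let $\mathrm{in}_\xi(j)$ be the number of edges $ij$ with $\xi_i<\xi_j$. Let $\Pi(\xi)$ be the partition into connected components of the graph formed by the edges $ij$ with $\xi_i=\xi_j$. Every other edge joins different blocks; orienting it toward the larger value gives an acyclic orientation $O(\xi)$ of $G/\Pi(\xi)$. Conversely let $\Pi$ be a connected partition and $O$ an acyclic orientation of $G/\Pi$. Choose block values increasing along a linear extension of $O$ and shift them to be $0$ on the block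 of $0$; this $\xi$ has $\Pi(\xi)=\Pi$ and $O(\xi)=O$. The set of all $\xi$ belonging to $(\Pi,O)$ is the relatively open cone of $\xi$ with $\xi_0=0$ that are constant on blocks and strictly increase along $O$: a nonempty open subset of a linear space of dimension $|\Pi|-1$.

These cones are the relatively open faces of the real hyperplane arrangement $\{\xi_i=\xi_j\}_{ij\in E}$, so their closures, given by weak inequalities, form a fan. It is pointed: if $\xi_i=\xi_j$ on all edges, then $\xi=0$, as $G$ is connected and $\xi_0=0$. The faces of the closed cone of $(\Pi,O)$ arise by turning some inequalities into equalities. They belong to pairs $(\Pi',O')$ with $\Pi'$ coarser than $\Pi$ and with $O'$ induced by $O$ on the edges that still join different blocks.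

**Step 2: the subfan $\mathcal U$.** *This step selects the cones that count for $a(G/\Pi)$ and checks that they form a subcomplex.* Let $\mathcal U$ be the set of pairs $(\Pi,O)$ for which the block of $0$ is the unique source. An acyclic orientation has at least one source, so this says: every block not containing $0$ has an in-edge.

The family $\mathcal U$ is closed under faces. Let $(\Pi',O')$ be a face of $(\Pi,O)\in\mathcal U$ and $0\notin X'\in\Pi'$. Among the blocks of $\Pi$ contained in $X'$ let $X$ be $O$-minimal, so $X$ has no in-edge from inside $X'$. Since $X$ is not a source of $O$, it has an in-edge, which must come from outside $X'$. So $X'$ is not a source of $O'$.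

On a cone of $\mathcal U$ we have $\xi\ge0$. Indeed, from any vertex go backward along in-edges, moving freely inside blocks; values weakly decrease, and the process ends in the block of $0$, where the value is $0$.

**Step 3: the labeled complex $Y$.** *This step turns the subfan into a polytopal complex with monomial labels.* Each nonzero closed cone of $\mathcal U$ lies in $\mathbb R^n_{\ge0}$, so its slice by $\sum\xi_i=1$ is a polytope of dimension $|\Pi|-2$. The slices form a polytopal complex $Y$. Label the cell of $(\Pi,O)$ by $\prod_{j\ge1}x_j^{\mathrm{in}(j)}$, computed at a relatively interior point. Since $\xi\ge0$ we have $\mathrm{in}(0)=0$. Each edge between different blocks is counted once, at its head, so the label has degree $c(\Pi)$.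

Passing to a proper face only turns strict inequalities into equalities, so no exponent increases. The partition becomes strictly coarser; some new block is a union of several old ones and, being connected, contains an edge joining two old blocks. So the degree of the label strictly drops.

The vertices of $Y$ are the pairs with $|\Pi|=2$, that is $\Pi=\{I^c,I\}$ with both parts connected, $0\in I^c$, oriented from $I^c$ to $I$. The label is $m_I$.

For $\Delta$, the cones of $\mathcal U$ are the rays through $(1,0)$, $(1,1)$, $(0,1)$ and the two sectors between them, together with $0$. So $Y$ is a segment subdivided at its midpoint. The vertex labels are $x_1^3,\ x_1x_2,\ x_2^3$. On the sector $0<\xi_1<\xi_2$ we get $\mathrm{in}(1)=1$, $\mathrm{in}(2)=3$, so the edges have labels $x_1x_2^3$ and $x_1^3x_2$.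

**Step 4: the sets $C_b$ are contractible.** *This step prepares the topology: we first enlarge $Y$ to something visibly contractible.* Let $U$ be the union of the cones of $\mathcal U$: the set of all $\xi$ such that every component of a level set of $\xi$ not containing $0$ has a neighbor of smaller value. For $b\in\mathbb N^n$ put
$$C_b=\{\xi\in\mathbb R^n_{\ge0}:\ \mathrm{in}_\xi(j)\le b_j\text{ for all }j\ge1\},\qquad U_b=U\cap C_b .$$
Let $Y_{\le b}$ be the subcomplex of cells whose label divides $x^b$. It is the slice of $U_b$ by $\sum\xi_i=1$, and $U_b\setminus0\cong Y_{\le b}\times\mathbb R_{>0}$.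

The set $C_b$ is closed under scaling by nonnegative reals. It is also closed under the coordinatewise maximum. Let $\zeta=\max(\xi,\xi')$ with $\xi,\xi'\in C_b$, let $j\ge1$, and say $\zeta_j=\xi_j$. If $\zeta_i<\zeta_j$, then $\xi_i\le\zeta_i<\xi_j$. So $\mathrm{in}_\zeta(j)\le\mathrm{in}_\xi(j)\le b_j$. Now suppose $C_b\setminus0\neq\emptyset$ and fix $\xi^*$ in it. The homotopy $\xi\mapsto\max(\xi,t\xi^*)$, followed by $\max((1-t)\xi,\xi^*)$, $t\in[0,1]$, stays in $C_b$, never reaches $0$ (the points are $\ge\xi$, respectively $\ge\xi^*$), and ends at $\xi^*$. So $C_b\setminus0$ is empty or contractible.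

**Step 5: $U_b\setminus0$ is a retract of $C_b\setminus0$.** *This transfers contractibility to $Y_{\le b}$.* For $\xi\ge0$ put
$$r(\xi)_j=\min_{\text{walks }0\to j}\ \max_{k\text{ on the walk}}\xi_k .$$
Paths suffice, so this is a finite min-max and $r$ is continuous. Let $\zeta=r(\xi)$. Then $\zeta\ge\xi$, since $j$ lies on every walk to $j$, and $\zeta_0=0$ by the trivial walk.

First, $\xi\in C_b$ implies $\zeta\in C_b$. Let $ij$ be an edge with $\zeta_i<\zeta_j$. Extending an optimal walk to $i$ by $j$ gives $\zeta_j\le\max(\zeta_i,\xi_j)$, hence $\zeta_j\le\xi_j$, hence $\zeta_j=\xi_j$. Also $\xi_i\le\zeta_i<\zeta_j=\xi_j$. So $\mathrm{in}_\zeta\le\mathrm{in}_\xi$.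

Second, $\zeta\in U$. Let $X\not\ni0$ be a component of $\{\zeta=h\}$ and $j\in X$. Every vertex $k$ on an optimal walk to $j$ has $\zeta_k\le h$, by using the initial part of the walk. Let $k$ be the last vertex outside $X$ on the walk; it exists because the walk starts at $0\notin X$. It is adjacent to $X$, so $\zeta_k\ne h$ (otherwise $k\in X$), and thus $\zeta_k<h$.

Third, if $\xi\in U$, then descending from $j$ gives a walk from $0$ to $j$ with all values $\le\xi_j$, so $r(\xi)_j\le\xi_j$ and $r(\xi)=\xi$.

Since $\zeta\ge\xi$, nonzero points go to nonzero points, so $r$ is a retraction $C_b\setminus0\to U_b\setminus0$. A retract of a contractible space is contractible. Hence $Y_{\le b}$ is contractible or empty, and it is empty only if $C_b\setminus0=\emptyset$.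

**Step 6: the vertex labels generate $I_G$.** Vertex labels are among the $m_I$. Conversely let $I$ be nonempty and $x^b=m_I$. The indicator vector $1_I$ has $\mathrm{in}(j)=d_I(j)$ for $j\in I$ and $\mathrm{in}(j)=0$ otherwise, so $1_I\in C_b\setminus0$. By Step 5, $Y_{\le b}$ is nonempty and contains a vertex, whose label divides $m_I$.

**Step 7: the resolution.** Take a free $R$-module with one generator for each cell of $Y$, in the multidegree of its label, and one generator of degree $0$ for the empty cell. The differential is the cellular boundary map, with each incidence number multiplied by the quotient of the two labels. The strand of multidegree $b$ of this complex is the augmented cellular chain complex of $Y_{\le b}$ over $\mathbb K$. If $Y_{\le b}\ne\emptyset$, it is exact because $Y_{\le b}$ is contractible. If $Y_{\le b}=\emptyset$, it is $\mathbb K$ in homological degree $0$; by Step 6 this happens exactly when $x^b\notin I_G$. So we have a free resolution of $R/I_G$. It is minimal, since labels strictly drop in degree along proper faces (including the passage from a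 vertex to the empty cell), so all matrix entries lie in the maximal ideal. A cell of dimension $i-1$, that is $|\Pi|=i+1$, sits in homological degree $i$. For fixed $\Pi$ there are $a(G/\Pi)$ cells. Hence
$$\beta_{i,d}(R/I_G)=\sum_{|\Pi|=i+1,\ c(\Pi)=d}a(G/\Pi).\tag{1}$$

## 4. Vector configurations, flats and the number $w$

**Definition.** A *configuration* consists of an $n$-dimensional $\mathbb K$-vector space $V$ and a finite family of nonzero vectors $\ell_e\in V^*$, $e\in E$, spanning $V^*$; repetitions are allowed. For $A\subseteq E$, the closure $\mathrm{cl}(A)$ is the set of $e$ with $\ell_e\in\mathrm{span}(\ell_a)_{a\in A}$. A *flat* is a set $F=\mathrm{cl}(F)$; its rank is the dimension of its span, its corank is $n$ minus the rank, and flats of corank $1$ are called *hyperplanes*. Since all $\ell_e\ne0$, $\emptyset$ is a flat.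

For a flat $F$ put $F^\perp=\{v\in V:\ell_f(v)=0\ \forall f\in F\}$, so $\dim F^\perp=\operatorname{cork}F$. The *contraction* $E/F$ is the configuration of the restrictions $\ell_e|_{F^\perp}$, $e\in E\setminus F$, on $F^\perp$. These are nonzero, and the flats of $E/F$ are the sets $F'\setminus F$ with $F'\supseteq F$ a flat of $E$.

For a hyperplane $H$ write $H^\perp=\mathbb K\eta_H$, $V_H=V/\mathbb K\eta_H$ and $m_H=|E\setminus H|$. Then $V_H^*=\mathrm{span}(H)$, the set $H$ is a configuration on $V_H$, and its flats are the flats of $E$ contained in $H$.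

An element $e$ is a *coloop* if $E\setminus e$ does not span $V^*$. If $e$ is not a coloop, $E\setminus e$ is again a configuration on $V$.

Let $\mu$ be the Möbius function of the lattice of flats: $\mu(F,F)=1$ and $\sum_{F\subseteq F''\subseteq F'}\mu(F,F'')=0$ for $F\subsetneq F'$. Put $w(E)=|\mu(\emptyset,E)|$. Then $w(E/F)=|\mu(F,E)|$.

**Definition.** The *graphic configuration* of a connected loopless multigraph $G$ on $\{0,\dots,n\}$ lives on $V=\mathbb K^n$ with coordinates $y_1,\dots,y_n$ and $y_0:=0$. The edge $ij$ gives the vector $\ell=y_i-y_j$ (up to sign).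

For a set $A$ of edges, the common zeros of the $\ell_a$ are the vectors that are constant on the components of $A$, with value $0$ on the component of $0$. So $A$ spans $V^*$ iff it is a connected spanning subgraph, and an edge lies in $\mathrm{cl}(A)$ iff its ends lie in one component of $A$. Hence flats $F$ correspond to connected partitions $\Pi$, with $F$ the set of edges inside blocks. Moreover $\operatorname{cork}F=|\Pi|-1$, $|E\setminus F|=c(\Pi)$, and $E/F$ is the graphic configuration of $G/\Pi$. Coloops are bridges.

For $\Delta$ write $\ell_a=y_1$, $\ell_b=y_2$, $\ell_c=\ell_{c'}=y_1-y_2$. The flats are $\emptyset$; $\{a\},\{b\},\{c,c'\}$; and $E$. So $\mu(\emptyset,H)=-1$ for the three hyperplanes, $\mu(\emptyset,E)=2$ and $w(E)=2$, which is $a(\Delta)$.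

**Theorem B.** Put $J(E)=\langle\eta_H^{m_H}:H\text{ hyperplane}\rangle\subset\mathrm{Sym}\,V$. Then
$$\beta_{i,d}(\mathrm{Sym}V/J(E))=\sum_{F\text{ flat},\ \operatorname{cork}F=i,\ |E\setminus F|=d}w(E/F).$$

We need three facts about $w$. All rest on the formula
$$\mu(\emptyset,F)=\sum_{\mathrm{cl}A=F}(-1)^{|A|},$$
which holds because summing the right side over all flats $F'\subseteq F$ gives $\sum_{A\subseteq F}(-1)^{|A|}$, which is $1$ if $F=\emptyset$ and $0$ otherwise.

**Fact 1.** Let $n\ge1$ and $e\in E$. Then $w(E)=\sum_{H\not\ni e}w(H)$, the sum over hyperplanes, and $(-1)^n\mu(\emptyset,E)=w(E)>0$. Applied to $E/F$ with $e\notin F$: $w(E/F)=\sum_{H\supseteq F,\,H\not\ni e}w(H/F)$.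

*Proof.* Adding or removing $e$ is a sign-reversing involution on the sets $A$ with $\mathrm{cl}(A\cup e)=E$. So $0=\sum_{\mathrm{cl}(A\cup e)=E}(-1)^{|A|}=\sum_{\mathrm{cl}(F\cup e)=E}\mu(\emptyset,F)$. The flats $F$ occurring are $E$ and the hyperplanes not containing $e$. Hence $\mu(\emptyset,E)=-\sum_{H\not\ni e}\mu(\emptyset,H)$. Hyperplanes $H\not\ni e$ exist: extend $e$ to a basis and take the closure of the other elements. Induction on the rank gives both statements. $\square$

**Fact 2.** Let $e$ be a non-coloop. If $\{e\}$ is not a flat, then $w(E)=w(E\setminus e)$. If $\{e\}$ is a flat, then $w(E)=w(E\setminus e)+w(E/e)$.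

*Proof.* We have $\mu(\emptyset,E)=\sum_{A\text{ spanning}}(-1)^{|A|}$. The $A\not\ni e$ contribute $\mu_{E\setminus e}(\emptyset,E\setminus e)$. The $A=A'\cup e$ contribute $-\sum(-1)^{|A'|}$ over those $A'\subseteq E\setminus e$ whose restrictions span $(\ker\ell_e)^*$. If some $f\neq e$ is parallel to $e$, then $f$ restricts to $0$, and toggling $f$ shows that this sum is $0$; in this case $\{e\}$ is not a flat. Otherwise $\{e\}$ is a flat and the contribution is $-\mu_{E/e}(\emptyset,E/e)$. Multiply by $(-1)^n$ and use the sign in Fact 1. $\square$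

**Fact 3.** For the graphic configuration of a connected loopless multigraph, $w=a$.

*Proof.* Induction on the number of edges. With one vertex both numbers are $1$. Otherwise let $e=0v$ be an edge. In every orientation counted by $a(G)$ it points from $0$ to $v$. We sort these orientations into two classes.

If $v$ has another in-edge, delete $e$. This gives a bijection with the orientations counted by $a(G\setminus e)$: re-adding $0\to v$ creates no cycle, as $0$ is a source. (If $G\setminus e$ is disconnected, the component without $0$ has its own source and the count is $0$.)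

If $e$ is the only in-edge of $v$, there is no other edge $0v$, since it would also point to $v$. When there is no other edge $0v$, contracting $e$ gives a bijection between this class and the orientations counted by $a(G/e)$. Indeed the merged vertex is a source, so no cycle passes through it, and all other vertices keep their in-edges. Conversely, orient $e$ from $0$ to $v$ and all other edges at $v$ away from $v$; then $v$ receives only from the source $0$, so no cycle arises.

If $e$ is not a bridge, this is the recursion of Fact 2, as $\{e\}$ is a flat iff there is no other edge $0v$. If $e$ is a bridge, then $a(G)=a(G/e)$. The only hyperplane not containing the coloop $e$ is $E\setminus e$, so Fact 1 gives $w(E)=w(E\setminus e)$, and $E\setminus e$ has the same matroid as $E/e$, so $w(E)=w(E/e)$. $\square$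

## 5. The space $P(E)$ and the deletion sequence

The ring $R=\mathrm{Sym}\,V$ acts on $\mathrm{Sym}\,V^*$, the polynomial functions on $V$, by constant-coefficient differentiation. In characteristic $0$ the resulting pairing $R_j\times\mathrm{Sym}^jV^*\to\mathbb K$ is perfect. For $S\subseteq E$ put $\ell_S=\prod_{e\in S}\ell_e$.

**Definition.** $P(E)=\mathrm{span}\{\ell_S:\ E\setminus S\text{ spans }V^*\}\subset\mathrm{Sym}\,V^*$.

This is an $R$-submodule: $v\cdot\ell_S=\sum_{e\in S}\ell_e(v)\,\ell_{S\setminus e}$, and removing elements from $S$ keeps $E\setminus S$ spanning. Clearly $P(E)_j=0$ for $j>|E|-n$. We write $P(E)_{top}=P(E)_{|E|-n}$; it is spanned by the $\ell_{E\setminus B}$, $B$ a basis. If $E\setminus e$ does not span, put $P(E\setminus e)=0$. For a hyperplane $H$, the factors of $\ell_S$ that are nonzero on $\eta_H$ are those in $S\setminus H$, so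
$$\eta_H^k\,\ell_S=0\quad\text{for }k>|S\setminus H|.$$

For $\Delta$: the sets $S$ with spanning complement are all $S$ with $|S|\le2$ except $\{a,b\}$. So $P(E)$ is spanned by $1$; $y_1,y_2$; and $y_1(y_1-y_2)$, $y_2(y_1-y_2)$. Its Hilbert series is $1+2t+2t^2$, that of $R/J_\Delta$.

**Lemma 1.** (i) $P(E)=\{f\in\mathrm{Sym}\,V^*: J(E)f=0\}$. (ii) Let $n\ge1$, $e\in E$. The maps $\lambda_H(f)=\eta_H^{m_H-1}f$, for hyperplanes $H\not\ni e$, give an exact sequence of $R$-modules
$$0\to P(E\setminus e)\to P(E)\xrightarrow{\ \lambda\ }\bigoplus_{H\not\ni e}P(H)\to0,$$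
where $\eta_H$ acts as $0$ on $P(H)\subset\mathrm{Sym}\,V_H^*$. Moreover, for $H\not\ni e$ and $T\subseteq H$ with $H\setminus T$ spanning $V_H^*$, put $S=T\cup(E\setminus H\setminus e)$. Then $\lambda_H(\ell_S)=c_H\ell_T$ with $c_H=(m_H-1)!\prod_{a\in E\setminus H\setminus e}\ell_a(\eta_H)\neq0$, and $\lambda_{H'}(\ell_S)=0$ for every other $H'\not\ni e$.

*Proof.* Induction on $|E|$. For $n=0$ we have $E=\emptyset$, $J(E)=0$ and $P(E)=\mathbb K=\mathrm{Sym}\,V^*$. Let $n\ge1$, $e\in E$, and let $J(E)^\perp$ be the right side of (i).

**Step 1: $P(E)\subseteq J(E)^\perp$.** If $E\setminus S$ spans, it is not contained in $H$, so $|S\setminus H|<m_H$ and $\eta_H^{m_H}\ell_S=0$.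

**Step 2: $\lambda_H(J(E)^\perp)\subseteq P(H)$.** *This shows that $\lambda$ has the right target even before we know (i).* Let $f\in J(E)^\perp$ and $g=\lambda_H(f)$. Then $\eta_Hg=0$, so $g\in\mathrm{Sym}\,V_H^*$ by characteristic $0$. By induction $P(H)=J(H)^\perp$, so we must check the generators of $J(H)$ on $g$. (If $n=1$, then $V_H=0$ and there is nothing to check.) Let $\Gamma$ be a hyperplane of $H$, put $N=|E\setminus\Gamma|$ and take $\zeta\in\Gamma^\perp\setminus\mathbb K\eta_H$. Here $\Gamma^\perp\subset V$ is a plane, and the image of $\zeta$ in $V_H$ spans the line belonging to $\Gamma$. We need $\zeta^{|H\setminus\Gamma|}g=0$, and it suffices that $\zeta^{|H\setminus\Gamma|}\eta_H^{m_H-1}\in J(E)$. This element has degree $|H\setminus\Gamma|+|E\setminus H|-1=N-1$ and lies in $\mathrm{Sym}(\Gamma^\perp)$. We show that the $\eta_{H'}^{m_{H'}}$, for hyperplanes $H'\supset\Gamma$, generate all of $\mathrm{Sym}^{N-1}(\Gamma^\perp)$.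

By the perfect pairing on the plane $\Gamma^\perp$, it suffices that a form $q$ of degree $N-1$ on $\Gamma^\perp$ annihilated by all of them is $0$. Fix $H'$ and let $\ell'$ be a nonzero linear form on $\Gamma^\perp$ vanishing on $\eta_{H'}$. Since $m_{H'}=N-|H'\setminus\Gamma|$, the form $q$ has degree less than $N-|H'\setminus\Gamma|$ in a complementary variable, so each of its monomials contains $\ell'$ at least $|H'\setminus\Gamma|$ times, and $\ell'^{\,|H'\setminus\Gamma|}$ divides $q$. The forms $\ell'$ for different $H'$ are non-proportional, and the sets $H'\setminus\Gamma$ partition $E\setminus\Gamma$. So a form of degree $N$ divides $q$, which has degree $N-1$, and $q=0$. Thus $g\in J(H)^\perp=P(H)$.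

**Step 3: the kernel of $\lambda$, on $J(E)^\perp$ and on $P(E)$, is $P(E\setminus e)$.** If $e$ is a coloop, $E\setminus e$ is a flat of rank $n-1$ and contains every hyperplane avoiding $e$, so it is the only one. Then $m_H=1$, $\lambda_H$ is the identity on elements, and the kernel is $0=P(E\setminus e)$.

Let $e$ be a non-coloop, $f\in J(E)^\perp$ and $\lambda f=0$. Let $H'$ be a hyperplane of $E\setminus e$. Either $e\in\mathrm{cl}(H')$, and then $|(E\setminus e)\setminus H'|=|E\setminus\mathrm{cl}(H')|$, so the generator of $J(E\setminus e)$ for $H'$ is a generator of $J(E)$ and kills $f$. Or $H'$ is a hyperplane of $E$ not containing $e$, and $|(E\setminus e)\setminus H'|=m_{H'}-1$, so the generator kills $f$ because $\lambda_{H'}f=0$. Hence $f\in J(E\setminus e)^\perp=P(E\setminus e)\subseteq P(E)$, by induction. Conversely, if $(E\setminus e)\setminus S$ spans and $H\not\ni e$, then $S$ misses $e$ and at least one further element of $E\setminus H$. So $|S\setminus H|\le m_H-2$ and $\lambda_H(\ell_S)=0$.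

**Step 4: $\lambda(P(E))=\bigoplus P(H)$.** Let $H,T,S$ be as in the statement. Then $E\setminus S=(H\setminus T)\cup e$ spans, so $\ell_S\in P(E)$. Since $\eta_H$ kills $\ell_T$ and $E\setminus H\setminus e$ has $m_H-1$ elements, $\eta_H^{m_H-1}\ell_S=\ell_T\cdot(m_H-1)!\prod\ell_a(\eta_H)$, the product over $a\in E\setminus H\setminus e$. If $H'\neq H$ and $e\notin H'$, then $H\setminus T\not\subseteq H'$, since $H\setminus T$ spans $V_H^*$. So $S$ misses at least two elements of $E\setminus H'$, namely $e$ and an element of $H\setminus T$, and $\lambda_{H'}(\ell_S)=0$. The $\ell_T$ span $P(H)$, so $\lambda$ is onto.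

**Step 5: conclusion.** The spaces $P(E)\subseteq J(E)^\perp$ have the same kernel and the same image under $\lambda$, so they are equal. This is (i), and (ii) follows. $\square$

For $\Delta$ and $e=a$: $P(\{b,c,c'\})$ is spanned by $1,\,y_1-y_2$. The hyperplanes avoiding $a$ are $\{b\}$, with $P=\mathbb K$ and shift $m_H-1=2$, and $\{c,c'\}$, with Hilbert series $1+t$ and shift $1$. Indeed $(1+t)+t^2+t(1+t)=1+2t+2t^2$.

**Consequences.** An element $f\in\mathrm{Sym}^jV^*$ is killed by $J(E)$ iff it pairs to zero with $J(E)_j$: if it pairs to zero and $p\in J(E)_i$, then $pf$ pairs to zero with all of $R_{j-i}$, so $pf=0$. Hence $P(E)_j$ and $J(E)_j$ are orthogonal complements of each other. It follows that $R/J(E)$ is finite-dimensional, that $(R/J(E))_j$ is dual to $P(E)_j$, that multiplication by $v\in V$ is transpose to the action of $v$ on $P(E)$, and that $\mathrm{Ann}_RP(E)=J(E)$. Next, $P(E\setminus e)$ vanishes in degree $|E|-n$, and $|E|-n-(m_H-1)=|H|-(n-1)$. So for $n\ge1$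
$$P(E)_{top}\cong\bigoplus_{H\not\ni e}P(H)_{top}\ \text{ via }\lambda,\qquad \dim P(E)_{top}=w(E),\tag{2}$$
the second statement (for all $n\ge0$) by Fact 1 and induction on the rank.

## 6. $J_G$ is $J(E)$: Theorem A from Theorem B

Let $V=R_1$ with basis $x_1,\dots,x_n$ and dual basis $y_1,\dots,y_n$, and take the graphic configuration of the connected graph $G$. A hyperplane is a partition $\{I,I^c\}$ with both parts connected and $0\in I^c$; the line $H^\perp$ is spanned by $\eta_H=\sum_{i\in I}x_i$, and $m_H=D_I$. So $\eta_H^{m_H}=p_I$, and $J(E)\subseteq J_G$. But $J_G$ also has generators $p_I$ for disconnected parts, and we must see that they are redundant.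

Let $I\subseteq\{1,\dots,n\}$ be any nonempty set, and let $E\setminus S$ be spanning, i.e. a connected spanning subgraph. Then $E\setminus S$ contains an edge leaving $I$, so $S$ contains at most $D_I-1$ of the edges leaving $I$. These are the only edges whose form $\ell$ is nonzero on $\sum_{i\in I}x_i$. So $\ell_S$ has degree at most $D_I-1$ along $\sum_{i\in I}x_i$, and $p_I\ell_S=0$. Hence $p_I\in\mathrm{Ann}_RP(E)=J(E)$. Thus
$$J_G=J(E).$$
By the dictionary between flats and connected partitions in Section 4 and by Fact 3, Theorem B for this $E$ reads $\beta_{i,d}(R/J_G)=\sum_{|\Pi|=i+1,\,c(\Pi)=d}a(G/\Pi)$, and by (1) this equals $\beta_{i,d}(R/I_G)$. So Theorem A follows from Theorem B, and the rest of the notes proves Theorem B.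

## 7. Betti numbers as cohomology of polynomial forms

For a graded $R$-module $N$ let $H^i(V,N)$ be the cohomology of $N\otimes\Lambda^\bullet V^*$ with
$$d(f\otimes\omega)=\sum_k x_kf\otimes y_k\wedge\omega ,$$
where $x_k$ is a basis of $V$ and $y_k$ the dual basis. We grade by the weight $\deg f+\deg\omega$, which $d$ preserves. For $N\subset\mathrm{Sym}\,V^*$ this $d$ is the exterior derivative of polynomial forms on $V$. For $N=P(E)$ the complex is the graded dual of the Koszul complex $(R/J(E))\otimes\Lambda^\bullet V$ with differential $r\otimes\alpha\mapsto\sum_kx_kr\otimes\iota_{y_k}\alpha$, because the action of $x_k$ on $P(E)$ is transpose to multiplication by $x_k$, and $y_k\wedge$ is transpose to $\iota_{y_k}$. The Koszul complex computes $\mathrm{Tor}^R(R/J(E),\mathbb K)$, so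
$$\beta_{i,d}(R/J(E))=\dim H^i(V,P(E))_d.\tag{3}$$

For a flat $F$, restriction of functions to $F^\perp$ maps $P(E)$ to $P(E/F)$. Indeed $\ell_S\mapsto0$ if $S\cap F\neq\emptyset$; otherwise $S\subseteq E\setminus F$, and the restrictions of $(E\setminus S)\setminus F$ span $(F^\perp)^*$. Restriction of forms commutes with $d$, so we get weight-preserving maps
$$\Phi_E^i:\ H^i(V,P(E))\to\bigoplus_{\operatorname{cork}F=i}H^i(F^\perp,P(E/F)),\qquad\text{with components }\Phi_{E,F}.$$
On the right $i=\dim F^\perp$, so only top-degree cohomology occurs.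

For $\Delta$ we compute $H^1$. A closed $1$-form is $df$. Weight $1$ gives nothing, as $P(E)_1$ contains all linear forms. In weight $2$, $f$ is any quadratic form, modulo $P(E)_2=(y_1-y_2)\cdot(\text{linear forms})$. This is one-dimensional and detected by restricting to the line $y_1=y_2$, which is $F^\perp$ for $F=\{c,c'\}$; there $|E\setminus F|=2$. In weight $3$, $f$ is a cubic whose partial derivatives are divisible by $y_1-y_2$. By Euler's formula $y_1-y_2$ divides $f$; writing $f=(y_1-y_2)g'$ and differentiating, it divides $g'$ too. So $f=(y_1-y_2)^2(\alpha y_1+\beta y_2)$, a two-dimensional space, and $P(E)_3=0$. Restriction to $y_1=0$ gives $\beta y_2^3$ and restriction to $y_2=0$ gives $\alpha y_1^3$: the classes are detected on the lines of $F=\{a\}$ and $F=\{b\}$, with $|E\setminus F|=3$. So $\Phi^1_E$ is an isomorphism here.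

**Proposition 2.** For every configuration $E$:
(a) $\Phi_E^i$ is an isomorphism for all $i$;
(b) $H^n(V,P(E))$ is concentrated in weight $|E|$ and has dimension $w(E)$.

Applying (b) to all $E/F$, part (a) gives
$$\dim H^i(V,P(E))_d=\sum_{F\text{ flat},\ \operatorname{cork}F=i,\ |E\setminus F|=d}w(E/F).\tag{4}$$
Formulas (3) and (4) together are Theorem B.

**The deletion sequence and where it stops.** Lemma 1 invites an induction: take the long exact sequence of $0\to P(E\setminus e)\to P(E)\to\bigoplus P(H)\to0$ and add dimensions. But the connecting map $\delta$ is not zero. Let $n=1$ and let $E$ consist of $k\ge2$ vectors proportional to $y$. Then $P(E)=\langle1,y,\dots,y^{k-1}\rangle$ and $P(E\setminus e)=\langle1,\dots,y^{k-2}\rangle$, and the quotient is $\mathbb K$ in degree $k-1$. The class of $y^{k-1}$ in $H^0$ of the quotient goes to $(k-1)y^{k-2}dy$, which is not a coboundary in $P(E\setminus e)$. So $\delta$ is an isomorphism between two one-dimensional groups, and adding dimensions gives $2$ where $H^0(V,P(E))$ has dimension $1$. In general a part of the sequence cancels,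 and knowing the outer terms gives only inequalities. One needs the exact rank of $\delta$, in all degrees.

The way past this point is to prove (a) and not only (4). If every class of degree $i$ is seen on the $i$-dimensional spaces $F^\perp$, then $\delta$ can be computed there, on top-degree forms. Top-degree cohomology has no coboundaries in the relevant weight, so its classes are actual forms. After division by $\ell_{E\setminus e}$ these forms become logarithmic, and $\delta$ becomes multiplication by one explicit logarithmic $1$-form. That this multiplication has maximal rank is a positivity statement, which we prove first.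

## 8. Logarithmic forms and a positive definite pairing

Let $n\ge1$ unless stated otherwise; $\Omega^k$ denotes rational differential $k$-forms on $V$. Put $\varepsilon_a=d\ell_a/\ell_a$. Fix a total order on $E$. For $B=\{b_1<\dots<b_k\}$ put $\varepsilon_B=\varepsilon_{b_1}\wedge\dots\wedge\varepsilon_{b_k}$ and $d\ell_B=d\ell_{b_1}\wedge\dots\wedge d\ell_{b_k}$, so $\varepsilon_B=\ell_B^{-1}d\ell_B$.

**Definition.** $\mathcal O(E)\subset\Omega^n$ is the $\mathbb K$-span, and $\mathcal O_{\mathbb Q}(E)$ the $\mathbb Q$-span, of the $\varepsilon_B$ with $B$ a basis of $E$. For $n=0$ these are $\mathbb K$ and $\mathbb Q$.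

Since $\ell_E\varepsilon_B=\ell_{E\setminus B}\,d\ell_B$ and $d\ell_B$ is a nonzero constant multiple of a volume form,
$$P(E)_{top}\otimes\Lambda^nV^*=\ell_E\,\mathcal O(E).\tag{5}$$
Likewise $P(H)_{top}\otimes\Lambda^{n-1}V_H^*=\ell_H\mathcal O(H)$, and we regard $\mathcal O(H)\subset\Omega^{n-1}$ by pullback along $V\to V_H$. Let $\iota$ be contraction with the Euler field, so $\iota\varepsilon_a=1$. Fix $e\in E$.

**Lemma 3.** The map $\varepsilon_e\wedge:\bigoplus_{H\not\ni e}\mathcal O(H)\to\mathcal O(E)$ is an isomorphism. So $\mathcal X:=\sum_{H\not\ni e}\mathcal O(H)\subset\Omega^{n-1}$ is a direct sum; let $s:\mathcal O(E)\to\mathcal X$ be the inverse. If $B=\{b_1<\dots<b_n\}\subseteq E\setminus e$ is a basis, then $s(\varepsilon_B)=\sum_k(-1)^{k-1}\varepsilon_{B\setminus b_k}$, summed over those $k$ with $(B\setminus b_k)\cup e$ a basis. Moreover $\mathcal O(E)=\mathcal O_{\mathbb Q}(E)\otimes_{\mathbb Q}\mathbb K$, and $s$ restricts to an isomorphism $\mathcal O_{\mathbb Q}(E)\to\mathcal X_{\mathbb Q}:=\bigoplus_{H\not\ni e}\mathcal O_{\mathbb Q}(H)$.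

*Proof.* **Step 1: $\varepsilon_e\wedge$ is an isomorphism.** *We translate it into the top-degree part of $\lambda$.* Fix $0\neq\mathrm{vol}\in\Lambda^nV^*$. For $H\not\ni e$ we have $V^*=\mathbb K\ell_e\oplus V_H^*$, so there is $\mathrm{vol}_H\in\Lambda^{n-1}V_H^*$ with $d\ell_e\wedge\mathrm{vol}_H=\mathrm{vol}$. By (5) the formulas $\ell_Eh=p_E(h)\,\mathrm{vol}$ and $\ell_H\tau=p_H(\tau)\,\mathrm{vol}_H$ define isomorphisms $p_E:\mathcal O(E)\to P(E)_{top}$ and $p_H:\mathcal O(H)\to P(H)_{top}$. Let $B'$ be a basis of $H\not\ni e$ and $d\ell_{B'}=\alpha\,\mathrm{vol}_H$. Then $p_H(\varepsilon_{B'})=\alpha\,\ell_{H\setminus B'}$, and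
$$\ell_E\,\varepsilon_e\wedge\varepsilon_{B'}=\ell_{E\setminus(B'\cup e)}\,d\ell_e\wedge d\ell_{B'}=\alpha\,\ell_{E\setminus(B'\cup e)}\,\mathrm{vol}.$$
In particular $\varepsilon_e\wedge\varepsilon_{B'}\in\mathcal O(E)$. Apply Lemma 1 with $T=H\setminus B'$; then $S=E\setminus(B'\cup e)$. We get $\lambda_Hp_E(\varepsilon_e\wedge\varepsilon_{B'})=c_H\,p_H(\varepsilon_{B'})$, and the other $\lambda_{H'}$ vanish. So $\lambda\circ p_E\circ(\varepsilon_e\wedge)=\bigoplus_Hc_Hp_H$, which is an isomorphism. Since $p_E$ is an isomorphism and $\lambda$ is one in top degree by (2), so is $\varepsilon_e\wedge$. It factors through $\bigoplus\mathcal O(H)\to\mathcal X$, so that map is injective and the sum $\mathcal X$ is direct.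

**Step 2: the formula for $s$.** Let $B\subseteq E\setminus e$ be a basis. The $(n+1)$-form $\varepsilon_e\wedge\varepsilon_B$ is $0$, so $0=\iota(\varepsilon_e\wedge\varepsilon_B)=\varepsilon_B-\varepsilon_e\wedge\iota\varepsilon_B$, and $\iota\varepsilon_B=\sum_k(-1)^{k-1}\varepsilon_{B\setminus b_k}$. If $(B\setminus b_k)\cup e$ is dependent, $\varepsilon_e\wedge$ kills the $k$-th term. Otherwise $B\setminus b_k$ is a basis of the hyperplane $\mathrm{cl}(B\setminus b_k)\not\ni e$, so the term lies in $\mathcal X$.

**Step 3: the rational structure.** For a basis $B\ni e$, $\varepsilon_B=\pm\varepsilon_e\wedge\varepsilon_{B\setminus e}$, with $B\setminus e$ a basis of $\mathrm{cl}(B\setminus e)\not\ni e$. With Step 2, $\varepsilon_e\wedge$ maps $\bigoplus_{H\not\ni e}\mathcal O_{\mathbb Q}(H)$ onto $\mathcal O_{\mathbb Q}(E)$, and injectively by Step 1. By induction on the rank,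
$$\dim_{\mathbb Q}\mathcal O_{\mathbb Q}(E)=\sum_{H\not\ni e}\dim_{\mathbb Q}\mathcal O_{\mathbb Q}(H)=\sum_{H\not\ni e}\dim_{\mathbb K}\mathcal O(H)=\dim_{\mathbb K}\mathcal O(E),$$
so the surjection $\mathcal O_{\mathbb Q}(E)\otimes\mathbb K\to\mathcal O(E)$ is an isomorphism. $\square$

**Lemma 4.** Let $e$ be a non-coloop, $\omega=\sum_{a\in E\setminus e}\varepsilon_a$, $\Psi:\mathcal X\to\mathcal O(E\setminus e)$, $\Psi(\tau)=\omega\wedge\tau$, and $j=s|_{\mathcal O(E\setminus e)}$. Then $\Psi\circ j$ is bijective; in particular $\Psi$ is surjective.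

Before the proof, two cases by hand. For $n=1$ and $k$ vectors proportional to $y$, we have $\mathcal O(E\setminus e)=\mathbb K\,dy/y$, $\mathcal X=\mathbb K$, $j(dy/y)=1$ and $\Psi(1)=(k-1)\,dy/y$. So $\Psi j$ is multiplication by $k-1$. For $\Delta$ with $e=a$ and the order $b<c<c'$: $\mathcal O(E\setminus a)$ is spanned by $\varepsilon_{\{b,c\}}=\varepsilon_{\{b,c'\}}$, $\mathcal X=\mathbb K\varepsilon_b\oplus\mathbb K\varepsilon_c$, $j(\varepsilon_{\{b,c\}})=\varepsilon_c-\varepsilon_b$ and $\omega=\varepsilon_b+2\varepsilon_c$. So $\Psi j(\varepsilon_{\{b,c\}})=\varepsilon_b\wedge\varepsilon_c-2\,\varepsilon_c\wedge\varepsilon_b=3\,\varepsilon_{\{b,c\}}$. In both cases the answer is a positive integer. The proof shows that a positive definite form is at work. Positivity makes no sense over a general $\mathbb K$, which is why Lemma 3 records the rational structure.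

*Proof.* **Step 1: reduction to $\mathbb Q$.** Let $\mathcal B$ be the set of bases $B\subseteq E\setminus e$ of $E$, and $\mathcal B'$ the set of $(n-1)$-sets $B'\subseteq E\setminus e$ with $B'\cup e$ a basis. The $B'$ are exactly the bases of the hyperplanes $H\not\ni e$. For $B'\in\mathcal B'$, $\omega\wedge\varepsilon_{B'}$ is a sum of terms $\varepsilon_a\wedge\varepsilon_{B'}$ with $a\in E\setminus e$, each $0$ or $\pm\varepsilon_B$ with $B\in\mathcal B$. So $\Psi$ is well defined. By Lemma 3 for $E$ and for $E\setminus e$, both $\Psi$ and $j$ are defined over $\mathbb Q$, so it suffices to work over $\mathbb Q$. Put $O=\mathcal O_{\mathbb Q}(E\setminus e)$, spanned by the $\varepsilon_B$ ($B\in\mathcal B$); $\mathcal X_{\mathbb Q}$ is spanned by the $\varepsilon_{B'}$ ($B'\in\mathcal B'$).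

**Step 2: two positive definite maps.** Define
$$\Theta:O^*\to O,\quad\varphi\mapsto\sum_{B\in\mathcal B}\varphi(\varepsilon_B)\,\varepsilon_B,\qquad\Theta':\mathcal X_{\mathbb Q}^*\to\mathcal X_{\mathbb Q},\quad\chi\mapsto\sum_{B'\in\mathcal B'}\chi(\varepsilon_{B'})\,\varepsilon_{B'}.$$
Both are symmetric. Both are positive definite, since $\varphi(\Theta\varphi)=\sum\varphi(\varepsilon_B)^2$ vanishes only if $\varphi$ is zero on a spanning set, and similarly for $\Theta'$. So both are isomorphisms.

**Step 3: $\Psi$ is the adjoint of $j$ for these forms.** For $b=b_k\in B$ put $\mathrm{sgn}(b,B)=(-1)^{k-1}$, so $\varepsilon_B=\mathrm{sgn}(b,B)\,\varepsilon_b\wedge\varepsilon_{B\setminus b}$. For $\chi\in\mathcal X_{\mathbb Q}^*$, by the formula for $s$ in Lemma 3,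
$$\Theta(j^*\chi)=\sum_{B\in\mathcal B}\ \sum_{b\in B,\,B\setminus b\in\mathcal B'}\mathrm{sgn}(b,B)\,\chi(\varepsilon_{B\setminus b})\,\varepsilon_B=\sum_{B'\in\mathcal B'}\chi(\varepsilon_{B'})\sum_{b\in E\setminus e}\varepsilon_b\wedge\varepsilon_{B'}=\Psi(\Theta'\chi).$$
In the middle equality, the pairs $(B,b)$ correspond to the pairs $(B',b)$ with $B'=B\setminus b$ and $B'\cup b\in\mathcal B$, and $\varepsilon_b\wedge\varepsilon_{B'}=0$ for all other $b\in E\setminus e$. So $\Psi=\Theta\,j^*\,\Theta'^{-1}$, and
$$\Psi j=\Theta\,(j^*\,\Theta'^{-1}j).$$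

**Step 4: conclusion.** $\Theta'^{-1}$ is a positive definite symmetric form on $\mathcal X_{\mathbb Q}$, and $j$ is injective. So $j^*\Theta'^{-1}j:O\to O^*$ is a positive definite form on $O$, hence bijective, and $\Psi j$ is bijective. $\square$

## 9. The groups in the deletion sequence

We prove Proposition 2 by induction on $|E|$. For $E=\emptyset$ we have $V=0$, $P(E)=\mathbb K$, and everything is trivial. Let $E\ne\emptyset$ and $e\in E$, and assume the Proposition for all configurations with fewer than $|E|$ elements.

**Step 1: splitting off $\eta_H$.** *This expresses the cohomology of $P(H)$ over $V$ by that over $V_H$.* Let $H\not\ni e$. Then $\ell_e(\eta_H)\neq0$, so $V^*=V_H^*\oplus\mathbb K\ell_e$ and $\Lambda V^*=\Lambda V_H^*\oplus\Lambda V_H^*\wedge d\ell_e$. Let $C=P(H)\otimes\Lambda V_H^*$. For $f\in P(H)\subset\mathrm{Sym}\,V_H^*$ we have $df\in\mathrm{Sym}\,V_H^*\otimes V_H^*$, so $d$ preserves $C$, and $d(c\wedge d\ell_e)=dc\wedge d\ell_e$. Hence $P(H)\otimes\Lambda V^*=C\oplus C\wedge d\ell_e$ as complexes, and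
$$H^i(V,P(H))=H^i(V_H,P(H))\ \oplus\ H^{i-1}(V_H,P(H))\wedge d\ell_e.\tag{6}$$
If $F\subseteq H$ is a flat, then $\eta_H\in F^\perp$, and (6) also holds for $H/F$, a configuration on $F^\perp/\mathbb K\eta_H$. Restriction of forms to $F^\perp$ respects the two summands and acts on both through the restriction from $V_H$ to $F^\perp/\mathbb K\eta_H$.

**Step 2: the Proposition when $e$ is a coloop.** Let $H=E\setminus e$. By Lemma 1, with $m_H=1$ and $P(E\setminus e)=0$, we have $P(E)=P(H)$, and (6) applies. The corank-$i$ flats of $E$ are of two kinds: $F\cup e$ with $F$ a flat of $H$ of corank $i$ in $H$, and $F$ with $F$ a flat of $H$ of corank $i-1$ in $H$.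

For the first kind, $(F\cup e)^\perp=F^\perp\cap\ker\ell_e$. The projection to $F^\perp/\mathbb K\eta_H$ is an isomorphism and identifies $E/(F\cup e)$ with $H/F$. Since $d\ell_e$ restricts to $0$, restriction is $0$ on the second summand of (6) and $\Phi_{H,F}$ on the first.

For the second kind, $e$ is a coloop of $E/F$, so $P(E/F)=P(H/F)$. As $\dim F^\perp/\mathbb K\eta_H=i-1$, (6) gives $H^i(F^\perp,P(E/F))=H^{i-1}(F^\perp/\mathbb K\eta_H,P(H/F))\wedge d\ell_e$. Restriction is $0$ on the first summand of (6) and $\Phi_{H,F}\wedge d\ell_e$ on the second.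

So $\Phi^i_E\cong\Phi^i_H\oplus\Phi^{i-1}_H$ is an isomorphism. For (b), $H^n(V,P(E))=H^{n-1}(V_H,P(H))\wedge d\ell_e$ is concentrated in weight $|H|+1=|E|$ and has dimension $w(H)=w(E)$ by Fact 1.

**From here on $e$ is a non-coloop.**

**Step 3: the outer terms.** *This computes the cohomology of the quotient in the deletion sequence.* Put $A=P(E\setminus e)$, $M=P(E)$ and $N=\bigoplus_{H\not\ni e}P(H)$, with degrees of $P(H)$ shifted up by $m_H-1$. Lemma 1 gives a degree-preserving exact sequence $0\to A\to M\to N\to0$, and a long exact sequence with connecting maps $\delta:H^i(V,N)\to H^{i+1}(V,A)$. By (6), $H^i(V,N)=K^i\oplus L^i$ with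
$$K^i=\bigoplus_{H\not\ni e}H^i(V_H,P(H)),\qquad L^i=\bigoplus_{H\not\ni e}H^{i-1}(V_H,P(H))\wedge d\ell_e.$$
By induction, (4) holds for each $H$. Flats of corank $k$ in $H$ have corank $k+1$ in $E$. With the shifts, the weights become $|H\setminus\Gamma|+m_H-1=|E\setminus\Gamma|-1$ in $K^i$ and $|H\setminus F|+1+m_H-1=|E\setminus F|$ in $L^i$. Summing over $H$ and using $\sum_{H\supseteq\Gamma,H\not\ni e}w(H/\Gamma)=w(E/\Gamma)$ from Fact 1, we get
$$\dim K^i_d=\sum_{\substack{\Gamma\not\ni e,\ \operatorname{cork}\Gamma=i+1\\|E\setminus\Gamma|-1=d}}w(E/\Gamma),\qquad\dim L^i_d=\sum_{\substack{F\not\ni e,\ \operatorname{cork}F=i\\|E\setminus F|=d}}w(E/F).\tag{7}$$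

**Step 4: localization.** *This lets us compute $\delta$ after restriction to the spaces $\Gamma^\perp$.* Let $\Gamma\not\ni e$ be a flat of $E$. Then $e$ is a non-coloop of $E/\Gamma$ (restrict the spanning set $E\setminus e$ to $\Gamma^\perp$), $\Gamma$ is a flat of $E\setminus e$, and $(E\setminus e)/\Gamma=(E/\Gamma)\setminus e$. Restriction to $\Gamma^\perp$ maps $0\to A\to M\to N\to0$ to the corresponding sequence $0\to A_\Gamma\to M_\Gamma\to N_\Gamma\to0$ of $(E/\Gamma,e)$. On $N$, the map $P(H)\to P(H/\Gamma)$ is restriction if $H\supseteq\Gamma$, and $P(H)\mapsto0$ otherwise. This commutes with $\lambda$: for $H\supseteq\Gamma$ we have $\eta_H\in\Gamma^\perp$, so $(\eta_H^{m_H-1}f)|_{\Gamma^\perp}=\eta_H^{m_H-1}(f|_{\Gamma^\perp})$, and $m_H$ is the same for $E$ and $E/\Gamma$. So restriction commutes with the long exact sequences. Write $\delta_\Gamma$ for the connecting map of $(E/\Gamma,e)$.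

If $\operatorname{cork}\Gamma=i+1$, put
$$K_\Gamma=\bigoplus_{H\supseteq\Gamma,\,H\not\ni e}H^i(\Gamma^\perp/\mathbb K\eta_H,P(H/\Gamma))\subseteq H^i(\Gamma^\perp,N_\Gamma).$$
By Step 1, restriction maps $K^i$ to $K_\Gamma$; write $k\mapsto k_\Gamma$. By (a) for the configurations $H$, collecting the summands by $\Gamma$, we obtain an isomorphism
$$K^i\cong\bigoplus_{\Gamma\not\ni e,\,\operatorname{cork}\Gamma=i+1}K_\Gamma,\qquad k\mapsto(k_\Gamma).\tag{8}$$
By (b) for the $H/\Gamma$ and Fact 1, $\dim K_\Gamma=w(E/\Gamma)$. Note that $K_\Gamma$ is the group "$K^{n-1}$" for the configuration $E/\Gamma$, whose rank is $i+1$.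

## 10. The connecting map in top degree

**Lemma 5.** Let $e$ be a non-coloop of $E$, and assume Proposition 2 for $E\setminus e$ and for all hyperplanes $H\not\ni e$.
(i) $\delta:K^{n-1}\to H^n(V,A)$ is surjective.
(ii) Let $\{e\}$ be a flat, and let $z\in K^{n-1}$ with $\delta z=0$. Then $z$ is the image of the class of an explicit cocycle $\theta\in M\otimes\Lambda^{n-1}V^*$, and if the restriction of $[\theta]$ to $H^{n-1}(\ker\ell_e,P(E/e))$ is $0$, then $z=0$.

*Proof.* **Step 1: top classes are forms.** By (b) for $E\setminus e$ and for the $H$, the top cohomology groups live in the top coefficient degree. There are no nonzero coboundaries there, since these would come from coefficients of larger degree. So, with (5),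
$$H^n(V,A)=A_{top}\otimes\Lambda^nV^*=\ell_{E\setminus e}\,\mathcal O(E\setminus e),\qquad K^{n-1}=\bigoplus_{H\not\ni e}\ell_H\,\mathcal O(H).$$

**Step 2: an explicit lift.** For $\tau=\sum\tau_H\in\mathcal X$ put $\theta=\ell_{E\setminus e}\,\tau$. For $\tau=\varepsilon_{B'}$ with $B'$ a basis of $H\not\ni e$, we have $\theta=\ell_{E\setminus(B'\cup e)}\,d\ell_{B'}$. Its coefficient lies in $M=P(E)$, since $B'\cup e$ is a basis. By Lemma 1 with $T=H\setminus B'$, the image of $\theta$ in $N\otimes\Lambda^{n-1}V^*$ is $c_H\ell_{H\setminus B'}\,d\ell_{B'}=c_H\ell_H\varepsilon_{B'}$. So by linearity $\theta$ maps to $\kappa(\tau):=\sum_Hc_H\ell_H\tau_H$, and $\kappa:\mathcal X\to K^{n-1}$ is an isomorphism.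

**Step 3: $\delta$ is $\Psi$.** By the definition of the connecting map, $\delta\kappa(\tau)$ is the class of $d\theta$. Since $d\varepsilon_a=0$, $d\tau=0$; and $d\ell_{E\setminus e}=\ell_{E\setminus e}\,\omega$. So
$$\delta\kappa(\tau)=d\theta=\ell_{E\setminus e}\,\omega\wedge\tau=\ell_{E\setminus e}\,\Psi(\tau).$$
Hence (i) is the surjectivity in Lemma 4.

**Step 4: proof of (ii).** Let $z=\kappa(\tau)$ with $\Psi(\tau)=0$. Then $\theta=\ell_{E\setminus e}\tau$ is a cocycle mapping to $z$. Its restriction to $\ker\ell_e$ is a form of top degree $n-1$ with coefficient in degree $|E|-n=|E\setminus e|-(n-1)$, which is the top degree of $P(E/e)$, as $\{e\}$ is a flat. There are no nonzero coboundaries there, so the class vanishes iff $\theta|_{\ker\ell_e}=0$. This holds iff the coefficient of $d\ell_e\wedge\theta$ vanishes on $\ker\ell_e$. Now $d\ell_e\wedge\theta=\ell_Eh$ with $h:=\varepsilon_e\wedge\tau\in\mathcal O(E)$. Assume this vanishing.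

We determine the kernel of the restriction $P(E)_{top}\to P(E/e)_{top}$. The restriction is surjective, since the bases of $E/e$ are the sets $B\setminus e$ with $B\ni e$ a basis of $E$. Its kernel contains $\ell_eP(E\setminus e)_{top}$. By (2) and Fact 2 its dimension is $w(E)-w(E/e)=w(E\setminus e)=\dim\ell_eP(E\setminus e)_{top}$. So the kernel equals $\ell_eP(E\setminus e)_{top}$. By (5), $\ell_Eh\in\ell_e\,\ell_{E\setminus e}\,\mathcal O(E\setminus e)$, that is, $h\in\mathcal O(E\setminus e)$. Hence $\tau=s(h)=j(h)$ and $\Psi(j(h))=\Psi(\tau)=0$. By Lemma 4, $h=0$. So $\tau=0$ and $z=0$. $\square$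

For a flat $\Gamma\not\ni e$ of $E$, Lemma 5 applies to $(E/\Gamma,e)$: the configurations $(E/\Gamma)\setminus e$ and $H/\Gamma$ have fewer than $|E|$ elements, so the induction hypothesis covers them.

## 11. The image of $\delta$ in all degrees

By induction $\Phi_{E\setminus e}$ identifies $H^{i+1}(V,A)$ with $\bigoplus_{F'}H^{i+1}(F'^\perp,P((E\setminus e)/F'))$, over the corank-$(i+1)$ flats $F'$ of $E\setminus e$. These flats are of two types.

We call $F'$ of *inner type* if $e\in\mathrm{cl}_E(F')$. Then $F=F'\cup e$ is a flat of $E$, with $F^\perp=F'^\perp$ and $(E\setminus e)/F'=E/F$. We call $F'$ of *outer type* if $e\notin\mathrm{cl}_E(F')$. Then $F'$ is itself a flat of $E$, and all flats $\Gamma\not\ni e$ of $E$ of corank $i+1$ arise in this way. Accordingly write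
$$H^{i+1}(V,A)=A^{i+1}_{in}\oplus A^{i+1}_{out}.$$
For $\Delta$ and $e=c$, the rank-one flats of $E\setminus c=\{a,b,c'\}$ are $\{c'\}$, of inner type, and $\{a\}$, $\{b\}$, of outer type. Note that $A^0_{out}=0$, since the only corank-$0$ flat $E\setminus e$ of $E\setminus e$ is of inner type.

**Lemma 6.** $\delta(H^i(V,N))=\delta(K^i)=A^{i+1}_{out}$.

*Proof.* **Step 1: inner components of $\delta$ vanish.** For $F=F'\cup e$ with $F'$ of inner type, the restriction $A\to P((E\setminus e)/F')=P(E/F)$ is the restriction $M\to P(E/F)$ applied to $A\subseteq M$. So $H^{i+1}(V,A)\to H^{i+1}(F^\perp,P(E/F))$ factors through $H^{i+1}(V,M)$, where the image of $\delta$ is $0$.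

**Step 2: outer components.** For $k\in K^i$, the component of $\delta k$ at $\Gamma$ is $\delta_\Gamma(k_\Gamma)$, by Step 4 of Section 9. So under (8), $\delta|_{K^i}=\bigoplus_\Gamma\delta_\Gamma|_{K_\Gamma}$. Each $\delta_\Gamma:K_\Gamma\to H^{i+1}(\Gamma^\perp,A_\Gamma)$ is surjective by Lemma 5(i) for $(E/\Gamma,e)$, a configuration of rank $i+1$. Hence $\delta(K^i)=A^{i+1}_{out}$. By Step 1, $\delta(H^i(V,N))$ is not larger. $\square$

Lemma 6 uses the Proposition only for configurations with fewer than $|E|$ elements. Hence it also holds for $(E/\Gamma,e)$ for every flat $\Gamma\not\ni e$.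

## 12. Dimensions: every flat is counted once

The purpose of this section is formula (4) for $E$. By Lemma 6, and $A^0_{out}=0$ for $i=0$, the cokernel of $\delta:H^{i-1}(V,N)\to H^i(V,A)$ is $A^i_{in}$. So we have an exact sequence
$$0\to A^i_{in}\to H^i(V,M)\to\ker(\delta|_{H^i(V,N)})\to0 .$$
Put $Z^i=\ker(\delta|_{K^i})$. Since $\delta|_{K^i}$ already has the full image of $\delta$, for each $l\in L^i$ there is $k\in K^i$ with $\delta k=\delta l$. So the projection $\ker\delta\to L^i$ is onto, with kernel $Z^i$. Hence
$$\dim H^i(V,M)_d=\dim(A^i_{in})_d+\dim Z^i_d+\dim L^i_d,\qquad\dim Z^i_d=\dim K^i_d-\dim(A^{i+1}_{out})_d .$$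

The term $L^i$: by (7), each flat $F\not\ni e$ of corank $i$ contributes $w(E/F)$ in weight $|E\setminus F|$.

The term $A^i_{in}$: the flats $F=F'\cup e$ are exactly the flats $F\ni e$ of corank $i$ such that $F\setminus e$ is not a flat of $E$. Indeed, for a flat $F\ni e$, the set $F\setminus e$ is a flat iff $e\notin\mathrm{cl}(F\setminus e)$. Each contributes $w(E/F)$ in weight $|E\setminus F|$, by (b) for $E/F=(E\setminus e)/F'$, which has fewer than $|E|$ elements.

The term $Z^i$: let $\Gamma\not\ni e$ be a flat of corank $i+1$. By (7) it contributes $w(E/\Gamma)$ to $K^i$ in weight $|E\setminus\Gamma|-1$. By (b) for $(E\setminus e)/\Gamma$ it contributes $w((E/\Gamma)\setminus e)$ to $A^{i+1}_{out}$, in the same weight. So it contributes $w(E/\Gamma)-w((E/\Gamma)\setminus e)$ to $Z^i$. By Fact 2 for $E/\Gamma$ this is $0$ if $\Gamma\cup e$ is not a flat, and $w(E/(\Gamma\cup e))$ if it is. Thus $Z^i$ accounts for the flats $F=\Gamma\cup e\ni e$ of corank $i$ for which $F\setminus e$ is a flat, each contributing $w(E/F)$ in weight $|E\setminus\Gamma|-1=|E\setminus F|$.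

Every flat of corank $i$ is covered exactly once, which gives (4) for $E$. For $i=n$ the only flat is $\emptyset$, and this is part (b).

## 13. Injectivity of the restriction maps

It remains to prove (a) for $E$. For $i=n$ the only flat is $\emptyset$, and $\Phi^n_E$ is the identity. In general, by (4) for $E$ and (b) for all $E/F$, the source and target of $\Phi^i_E$ have equal finite dimension, so injectivity suffices. Let $i<n$, let $x\in H^i(V,M)$ with $\Phi_E(x)=0$, and let $\bar x\in H^i(V,N)=K^i\oplus L^i$ be its image.

**Step 1: the $L$-component of $\bar x$ vanishes.** Let $F\not\ni e$ be a flat with $\operatorname{cork}F=i$. By naturality, the restriction of $\bar x$ to $H^i(F^\perp,N_F)$ is the image of $\Phi_{E,F}(x)=0$. This restriction kills $K^i$, because $\dim F^\perp/\mathbb K\eta_H=i-1$. On $L^i$ it is $\bigoplus_{H\supseteq F}\Phi_{H,F}\wedge d\ell_e$. As $F$ varies over all such flats, these maps are jointly injective on $L^i$ by (a) for the $H$. So $\bar x=z\in K^i$, with $\delta z=0$, that is, $\delta_\Gamma(z_\Gamma)=0$ for all flats $\Gamma\not\ni e$ of corank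 $i+1$.

**Step 2: $z=0$.** *By (8) it suffices to show $z_\Gamma=0$ for each $\Gamma$.* Fix $\Gamma$.

Suppose $\Gamma\cup e$ is not a flat. By Fact 2 and (b), $\delta_\Gamma:K_\Gamma\to H^{i+1}(\Gamma^\perp,A_\Gamma)$ is a surjection between spaces of equal dimension $w(E/\Gamma)=w((E/\Gamma)\setminus e)$. So it is injective and $z_\Gamma=0$.

Suppose $F=\Gamma\cup e$ is a flat. Then $i\ge1$: for $i=0$ the configuration $E/\Gamma$ has rank one, and $\{e\}$ being a flat of it would make $e$ its only element, hence a coloop. Let $x_\Gamma\in H^i(\Gamma^\perp,M_\Gamma)$ be the restriction of $x$; its image in $H^i(\Gamma^\perp,N_\Gamma)$ is $z_\Gamma$. Take $\theta$ from Lemma 5(ii) for $(E/\Gamma,e)$, of rank $i+1$, and $z_\Gamma$. Then $[\theta]$ has the same image, so $x_\Gamma=[\theta]+(\text{image of some }y\in H^i(\Gamma^\perp,A_\Gamma))$.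

By (a) for $(E/\Gamma)\setminus e$, the group $H^i(\Gamma^\perp,A_\Gamma)$ is a sum over the corank-$i$ flats of $(E/\Gamma)\setminus e$, which are its rank-one flats. As $\{e\}$ is a flat of $E/\Gamma$, no element is parallel to $e$ there, so none of these flats has $e$ in its closure. So the whole group is of outer type. By Lemma 6 for $(E/\Gamma,e)$ it is the image of the connecting map, and therefore it maps to $0$ in $H^i(\Gamma^\perp,M_\Gamma)$. Thus $x_\Gamma=[\theta]$. The restriction of $x_\Gamma$ to $\Gamma^\perp\cap\ker\ell_e=F^\perp$ is $\Phi_{E,F}(x)=0$. By Lemma 5(ii), $z_\Gamma=0$.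

**Step 3: $x=0$.** Since $\bar x=0$, $x$ is the image of some $y\in H^i(V,A)=A^i_{in}\oplus A^i_{out}$. By Lemma 6 (and $A^0_{out}=0$), $A^i_{out}$ maps to $0$ in $H^i(V,M)$, so we may take $y\in A^i_{in}$. For $F=F'\cup e$ with $F'$ of inner type, $\Phi_{E,F}(x)$ is the $F'$-component of $y$. All these vanish, so $y=0$ and $x=0$.

This proves Proposition 2. With (3) and (4) it gives Theorem B for every configuration in characteristic $0$. By Section 6, for every connected graph $G$,
$$\beta_{i,d}(R/J_G)=\sum_{|\Pi|=i+1,\ c(\Pi)=d}a(G/\Pi)=\beta_{i,d}(R/I_G),$$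
which is Theorem A. Since $I_G=J_G=R$ for disconnected $G$, the conjecture is true for every graph. $\blacksquare$
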